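\title{A compact subanalytic set whose ideal of smooth functions does not split}

\begin{abstract}
We construct a compact subanalytic set $X\subset\mathbb{R}^5$, the image of a cube under a real-analytic map $\mathbb{R}^3\to\mathbb{R}^5$, such that for no open $U\supset X$ does the ideal of $C^\infty$ functions on $U$ vanishing on $X$ have a closed linear complement. This disproves the conjecture that such an ideal splits for every closed subanalytic set. The obstruction is an interpolation inequality of $(DN)$ type, which splitting forces on the space of restrictions to $X$ and which fails for our set. The conjecture fails in every nonempty open subset of $\mathbb{R}^n$ for $n\ge5$ and holds for $n=1$.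
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $U\subset\mathbb{R}^n$ be open and let $\mathcal{E}(U)$ be the Fr\'echet algebra of real-valued $C^\infty$ functions on $U$, with the topology of uniform convergence of all partial derivatives on compact subsets. A closed ideal $I\subset\mathcal{E}(U)$ \emph{splits} if the exact sequence
\[
0\to I\to\mathcal{E}(U)\to\mathcal{E}(U)/I\to0
\]
of Fr\'echet spaces splits, that is, if the quotient map has a continuous linear right inverse $\sigma$. Such a $\sigma$ corresponds to a continuous linear projection $\Pi$ of $\mathcal{E}(U)$ onto $I$ through $\sigma(F+I)=F-\Pi F$, and by the open mapping theorem a projection exists exactly when $I$ has a closed linear complement in $\mathcal{E}(U)$.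

For a closed set $X\subset U$ let $\mathcal{J}(X;U)$ be the closed ideal of all $F\in\mathcal{E}(U)$ with $F|_X=0$. The quotient $\mathcal{E}(U)/\mathcal{J}(X;U)$ is the space of restrictions $F|_X$. Every element of it has a smooth extension by definition; the ideal splits when the extension can be chosen to depend linearly and continuously on the function.

In the simplest cases it can. If $X$ is the image of a linear projection $\pi$ of $U=\mathbb{R}^n$ (for $\pi=0$, a point), then $\Pi F=F-F\circ\pi$. For a half-line one uses Seeley's theorem \cite{Seeley}. Let $\mathcal{E}((-\infty,0])$ be the space of smooth functions on $(-\infty,0)$ all of whose derivatives extend continuously to $0$, with uniform convergence of each derivative on compact subsets of $(-\infty,0]$. The theorem provides a continuous linear map $E\colon\mathcal{E}((-\infty,0])\to\mathcal{E}(\mathbb{R})$ with $Eg=g$ on $(-\infty,0]$, and $\Pi F=F-E(F|_{(-\infty,0]})$ is a projection onto the ideal of the half-line. For arbitrary closed sets splitting fails already on the line: Example~\ref{ex:lacunary}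 is a sequence that converges very rapidly, together with its limit. That set has infinitely many components near one point, and it is natural to expect a positive answer in a class of sets where such behavior is excluded.

A subset $A$ of a real-analytic manifold $M$ is \emph{semianalytic} if every point of $M$ has a neighborhood $W$ such that $A\cap W$ is a finite union of finite intersections of sets $\{g=0\}$ and $\{g>0\}$ with $g$ real-analytic on $W$. A subset $X\subset U$ is \emph{subanalytic} if every point of $U$ has a neighborhood $V$ such that $X\cap V$ is the projection to $U$ of a relatively compact semianalytic subset of $U\times M'$, for some real-analytic manifold $M'$. We say that $X$ has \emph{pure dimension} $d$ if the points near which $X$ is a $d$-dimensional analytic submanifold are dense in $X$. The following is Conjecture~3.15 of \cite{DF}.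

\begin{quote}
\emph{If $X$ is a closed subanalytic subset of $U$, then the ideal $\mathcal{J}(X;U)$ of $\mathcal{E}(U)$ splits.}
\end{quote}

\begin{theorem}\label{thm:nosplit}
There is a compact connected subanalytic set $X\subset\mathbb{R}^5$ of pure dimension $3$, the image of a cube under a real-analytic map $\mathbb{R}^3\to\mathbb{R}^5$, such that $\mathcal{J}(X;U)$ does not split for any open $U\subset\mathbb{R}^5$ containing $X$. In particular, the conjecture is false.
\end{theorem}

The theorem follows from an estimate on the space of restrictions. For $F\in C_c^\infty(\mathbb{R}^n)$ and integers $k\ge0$ put $\|F\|_k=\sup_{\mathbb{R}^n}\max_{|\alpha|\le k}|\partial^\alpha F|$. For a compact set $Z\subset\mathbb{R}^n$ let $\mathcal{E}(Z)=\mathcal{E}(\mathbb{R}^n)/\mathcal{J}(Z;\mathbb{R}^n)$, regarded as a space of functions on $Z$, and for $f\in\mathcal{E}(Z)$ put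
\[
|f|_k=\inf\{\|F\|_k:\ F\in C_c^\infty(\mathbb{R}^n),\ F|_Z=f\}.
\]
Thus $|f|_k$ is the least cost, in $C^k$, of a smooth extension of $f$; the extensions that are cheap for different $k$ may be different functions.

\begin{theorem}\label{thm:estimate}
Let $X\subset\mathbb{R}^5$ be the set constructed in Section~\ref{sec:X}. For all integers $p,r\ge0$ and every $\theta\in(0,1)$ there are functions $f_\varepsilon\in\mathcal{E}(X)$, defined for small $\varepsilon>0$, with
\[
|f_\varepsilon|_{p+1}\ge1\quad\text{for all }\varepsilon,\qquad |f_\varepsilon|_p^{\theta}\,|f_\varepsilon|_r^{1-\theta}\to0\quad(\varepsilon\to0).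
\]
\end{theorem}

We say that $\mathcal{E}(Z)$ has property $(\underline{DN})$ if there is $p$ such that for every $k$ there are $r$, $C$ and $\theta\in(0,1)$ with
\begin{equation}\label{eq:DN}
|f|_k\le C\,|f|_p^{\theta}\,|f|_r^{1-\theta}\qquad\text{for all }f\in\mathcal{E}(Z).
\end{equation}
Let $s$ be the Fr\'echet space of rapidly decreasing real sequences $x=(x_j)_{j\ge0}$, with the norms $|x|_k=\sup_j|x_j|(1+j)^k$.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] For all $n\ge5$, all $d$ with $3\le d\le n-2$, and every nonempty open $U\subset\mathbb{R}^n$, there is a compact connected subanalytic set $Y\subset U$ of pure dimension $d$ such that $\mathcal{J}(Y;U)$ does not split.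
\item[(b)] For the set $X$ of Section~\ref{sec:X}, the Fr\'echet space $\mathcal{E}(X)$ is not isomorphic to any linear subspace of $s$. It even fails property $(\underline{DN})$.
\item[(c)] For $n=1$ the conjecture is true.
\end{enumerate}
\end{theorem}

The cases $n=2,3,4$ are not decided here.

Section~\ref{sec:interp} shows that splitting implies $(\underline{DN})$. Section~\ref{sec:model} exhibits, on a set given by elementary formulas, the phenomenon that works against this property at a single point. Sections~\ref{sec:X}--\ref{sec:test} construct $X$ and prove Theorem~\ref{thm:estimate}; the remaining statements are proved in Sections~\ref{sec:conseq} and~\ref{sec:line}.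

\section{Splitting forces an interpolation inequality}\label{sec:interp}

\begin{lemma}\label{lem:norms}
For compact $Z\subset\mathbb{R}^n$ the $|\cdot|_k$ are an increasing sequence of norms that defines the quotient topology of $\mathcal{E}(Z)$.
\end{lemma}

\begin{proof}
They are norms because $|f|_k\ge|f|_0\ge\sup_Z|f|$. The quotient topology is defined by the seminorms $q_{K,k}(f)=\inf\sup_K\max_{|\alpha|\le k}|\partial^\alpha F|$, with $K$ compact and the infimum over all $F\in\mathcal{E}(\mathbb{R}^n)$ with $F|_Z=f$. We have $q_{K,k}\le|\cdot|_k$. Conversely, fix $\psi\in C_c^\infty(\mathbb{R}^n)$ equal to $1$ near $Z$ and let $K=\operatorname{supp}\psi$. If $F$ extends $f$, so does $\psi F$, and Leibniz's rule gives $|f|_k\le\|\psi F\|_k\le C\sup_K\max_{|\alpha|\le k}|\partial^\alpha F|$. Hence $|\cdot|_k\le Cq_{K,k}$.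
\end{proof}

On the whole space, a function that is small and has controlled high derivatives has small intermediate derivatives.

\begin{lemma}\label{lem:interp}
For $g\in C_c^\infty(\mathbb{R}^n)$ and $k\ge0$ we have $\|g\|_k^2\le2^{k^2}\|g\|_0\|g\|_{2k}$.
\end{lemma}

\begin{proof}
Let $h\in C_c^\infty(\mathbb{R})$ and $\sigma>0$. Subtracting the Taylor expansions of $h(x+\sigma)$ and $h(x-\sigma)$ at $x$ gives $2\sigma|h'(x)|\le2\|h\|_0+\sigma^2\|h''\|_0$. Dividing by $2\sigma$ and minimizing over $\sigma$ yields $|h'(x)|^2\le2\|h\|_0\|h''\|_0$.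

Let $g\ne0$ and $\mu_j=\max_{|\alpha|=j}\|\partial^\alpha g\|_0$. All $\mu_j$ are positive, since $g$ is not a polynomial. Writing a derivative of order $j\ge1$ as $\partial_i\partial^\beta g$ and applying the inequality to $\partial^\beta g$ along lines parallel to the $i$th axis, we get $\mu_j^2\le2\mu_{j-1}\mu_{j+1}$. For $\nu_j=2^{j^2/2}\mu_j$ this reads $\nu_j^2\le\nu_{j-1}\nu_{j+1}$, because $\nu_{j-1}\nu_{j+1}=2^{j^2+1}\mu_{j-1}\mu_{j+1}$. So the ratios $\nu_{j+1}/\nu_j$ are nondecreasing, whence $\nu_j/\nu_0\le\nu_{2j}/\nu_j$, that is, $\mu_j^2\le2^{j^2}\mu_0\mu_{2j}$. Take the maximum over $j\le k$.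
\end{proof}

A continuous linear extension operator supplies one extension that is controlled in all norms at once, and therefore carries this inequality over to $\mathcal{E}(Z)$. We allow extra variables in the statement, for use in Theorem~\ref{thm:more}(a); the basic case is $l=0$, $Y=Z$.

\begin{proposition}\label{prop:criterion}
Let $Z\subset\mathbb{R}^n$ and $Y\subset\mathbb{R}^n\times\mathbb{R}^l$ $(l\ge0)$ be compact sets with $Z\times\{0\}\subset Y\subset Z\times\mathbb{R}^l$, and let $V\supset Y$ be open. If $\mathcal{J}(Y;V)$ splits, then $\mathcal{E}(Z)$ has property $(\underline{DN})$, with $\theta=\frac12$ for every $k$.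
\end{proposition}

\begin{proof}
Let $\Pi$ be a continuous projection of $\mathcal{E}(V)$ onto $\mathcal{J}(Y;V)$ and let $\psi\in C_c^\infty(V)$ equal $1$ near $Y$. For $F\in C_c^\infty(\mathbb{R}^n)$ define $\tilde F\in\mathcal{E}(V)$ by $\tilde F(\xi,\zeta)=F(\xi)$, extend $\psi\cdot(1-\Pi)\tilde F$ by zero to $\mathbb{R}^n\times\mathbb{R}^l$, and set
\[
(SF)(\xi)=\bigl(\psi\cdot(1-\Pi)\tilde F\bigr)(\xi,0),\qquad SF\in C_c^\infty(\mathbb{R}^n).
\]
If $\xi\in Z$, then $(\xi,0)\in Y$, where $\psi=1$ and $\Pi\tilde F=0$; so $SF=F$ on $Z$. If $F|_Z=0$, then $\tilde F$ vanishes on $Y\subset Z\times\mathbb{R}^l$, so $(1-\Pi)\tilde F=0$ and $SF=0$. Thus $SF$ depends only on $f=F|_Z$; write it as $\bar Sf$. It is an extension of $f$.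

By continuity of $\Pi$, for each $j$ there are $r_j$, $C_j$ and a compact $K_j\subset V$ with
\[
\|SF\|_j\le C_j\sup_{K_j}\max_{|\alpha|\le r_j}|\partial^\alpha\tilde F|\le C_j\|F\|_{r_j}.
\]
The infimum over all extensions $F$ of $f$ gives $\|\bar Sf\|_j\le C_j|f|_{r_j}$. With $p=r_0$ and $r=r_{2k}$, Lemma~\ref{lem:interp} yields
\[
|f|_k^2\le\|\bar Sf\|_k^2\le2^{k^2}\|\bar Sf\|_0\|\bar Sf\|_{2k}\le2^{k^2}C_0C_{2k}\,|f|_p|f|_r.\qedhere
\]
\end{proof}

To refute splitting we therefore need, for every $p$ and $r$, functions on $Z$ with three properties: a derivative of order $p+1$ of every smooth extension is \emph{forced} to be large; some extension is very small in $C^p$; some other extension is not too large in $C^r$. Throughout the paper, $\chi$ denotes a function in $C_c^\infty(\mathbb{R}^n)$ with $\chi(z)=1$ for $|z|\le1$ and $\chi(z)=0$ for $|z|\ge2$, and $\chi_\varepsilon(z)=\chi(z/\varepsilon)$.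

\begin{example}\label{ex:lacunary}
Let $x_j=2^{-j!}$ for $j\ge1$, so that $x_{j+1}=x_j^{\,j+1}\le x_j/2$, and let $Z=\{0\}\cup\{x_j:j\ge1\}\subset\mathbb{R}$. Fix $p,r$. For $\delta=x_{j+1}$ and $\varepsilon=x_j/2$, both $\chi_\delta$ and $\chi_\varepsilon$ equal $1$ at $0$ and at $x_i$ for $i>j$, and vanish at $x_i$ for $i\le j$. So $x^{p+1}\chi_\delta$ and $x^{p+1}\chi_\varepsilon$ have the same restriction $f_j$ to $Z$. Since $x^{p+1}\chi_\sigma=\sigma^{p+1}g(x/\sigma)$ with $g=x^{p+1}\chi$, the first extension gives $|f_j|_p\le C\delta=Cx_j^{\,j+1}$ and the second gives $|f_j|_r\le Cx_j^{-r}$. If $F'$ is any smooth extension of $f_j$, then $F'-x^{p+1}$ has zeros accumulating at $0$; by Rolle's theorem so has each of its derivatives, and hence $(F')^{(p+1)}(0)=(p+1)!$. Thus $|f_j|_{p+1}\ge1$ while $|f_j|_p|f_j|_r\le Cx_j^{\,j+1-r}\to0$. By Proposition~\ref{prop:criterion}, $\mathcal{J}(Z;V)$ does not split for any open $V\supset Z$.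
\end{example}

In this example the gain in the $C^p$ norm is a power $x_j^{\,j+1}$ whose exponent is unbounded, and it comes from the gaps of $Z$. For a subanalytic set the gain needs another source.

\section{A model at one point}\label{sec:model}

Fix integers $N,m\ge1$ and let $X_{N,m}\subset\mathbb{R}^5$ be the image of $[-1,1]^3$ under
\[
(\tau,t,w)\mapsto(\tau,t,x,y,v)=(\tau,\ t,\ tw,\ t\tau^Ne^w,\ t^{m+1}e^w).
\]
On $X_{N,m}$ we have $\tau^Nv=t^my$. We look at the function $f=\tau^{N-1}v$, which just fails to be covered by this relation.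

\emph{A derivative of order $N$ is forced.} Let $H$ be smooth near $0$ and vanish on $X_{N,m}$, and write its Taylor series at $0$ as $\sum h_{bcde}(\tau)t^bx^cy^dv^e$ with $h_{bcde}\in\mathbb{R}[[\tau]]$. Substituting the parametrization gives
\[
\sum h_{bcde}\,\tau^{Nd}\,t^{\,b+c+d+(m+1)e}\,w^c\,e^{(d+e)w}=0 .
\]
The power $t^{m+1}$ arises from $e=0$, $b+c+d=m+1$, and from $e=1$, $b=c=d=0$:
\[
\sum_{c+d\le m+1}h_{m+1-c-d,\,c,\,d,\,0}\;\tau^{Nd}\,w^ce^{dw}+h_{0001}\,e^w=0 .
\]
The functions $w^ce^{dw}$ are linearly independent, since their growth rates as $w\to+\infty$ are distinct. The coefficient of $e^w$ gives $h_{0001}=-\tau^Nh_{m010}$, which says that $\partial_\tau^s\partial_vH(0)=0$ for $s<N$. Consequently every smooth function $F'$ that agrees with $f$ on $X_{N,m}$ near $0$ has $\partial_\tau^{N-1}\partial_vF'(0)=(N-1)!$.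

\emph{Yet $f$ looks flat to order $m$.} On $X_{N,m}$ we have $f=\tau^{-1}t^my$ where $\tau\ne0$, and $f=\tau^{N-1}t^{m+1}e^{x/t}$ where $t\ne0$. These expressions are homogeneous in $z=(\tau,t,x,y,v)$, of degrees $m$ and $m+N$. Since $|x|,|y|,|v|\le e|t|$ on $X_{N,m}$, at each of its points $|\tau|$ or $|t|$ is comparable to $|z|$. So each point lies in a cone on which one of the two expressions has derivatives bounded by $C_\alpha|z|^{m-|\alpha|}$, and a partition of unity homogeneous of degree $0$ glues them without loss; Section~\ref{sec:test} carries this out. With $p=N-1$ and $m>p$, the restriction of $\chi_\varepsilon f$ then has $C^p$ cost $O(\varepsilon^{m-p})$, while its $C^{p+1}$ cost stays at least $1$. For $N=1$ the contrast is visible without gluing: $f=v$ satisfies $|f|\le e|t|^{m+1}$ on the set, although $\partial_vF'(0)=1$ for every smooth extension.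

Two features of the model are essential. The coordinate $x$ lets us recover $w=x/t$, which is homogeneous of degree $0$; this gives the second expression for $f$. And $e^w$ is transcendental: if it were replaced by $w$, then $H=v-t^mx$ would vanish on the set with $\partial_vH(0)=1$, and nothing would be forced.

A single pair $(N,m)$ gives the fixed gain $\varepsilon^{m-p}$, for $p=N-1$, against a loss of the form $\varepsilon^{-r}$ with $r$ arbitrary. We need every $N$, each with arbitrarily large $m$, on one compact set. The set $X$ carries such a structure at each point of a sequence $(a_m,0,0,0,0)$ along a segment.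

\section{The set $X$}\label{sec:X}

Let $a_j=\frac1{j+1}$ for $j\ge1$, and let $(N_j)_{j\ge1}$ be the sequence $1;\,1,2;\,1,2,3;\,\dots$, in which every positive integer occurs infinitely often. Put $M_0=0$, $M_n=N_1+\dots+N_n$, $c_n=1/M_n!$, and
\[
p_0=1,\qquad p_n(u)=\prod_{j=1}^n(u-a_j)^{N_j}.
\]
In the model, $y$ and $v$ are the multiples $\tau^N\cdot te^w$ and $t^m\cdot te^w$ of one function. We cannot ask that $y$ be divisible by $(u-a_m)^{N_m}$ for all $m$, since an analytic function of $u$ vanishing at all $a_m$ is zero. It is enough to have divisibility after subtracting a polynomial in $w$ of degree less than $m$, because $t^{m+1}$ times such a polynomial is a polynomial in $t$ and $x=tw$. This leads to a power series in $w$ whose $k$th coefficient is divisible by $p_k(u)$: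
\begin{gather*}
\Phi(u,w)=\sum_{k\ge0}c_kp_k(u)w^k,\qquad T_n(u,w)=\sum_{k<n}c_kp_k(u)w^k,\\
\Phi_n(u,w)=\sum_{k\ge n}c_k\frac{p_k(u)}{p_n(u)}w^k,\qquad \Psi(u,t,w)=\sum_{n\ge1}c_nt^n\Phi_n(u,w).
\end{gather*}
For $k\ge n$ the quotient $p_k/p_n$ is a polynomial, and
\begin{equation}\label{eq:tail}
p_n\Phi_n=\Phi-T_n .
\end{equation}
At $u=a_m$ the function $\Phi_m$ will play the role of $e^w$, and $t\Psi$ adds up the contributions $t^{m+1}\Phi_m$ of all $m$.

These series define entire functions. Indeed, $|u-a_j|\le1+|u|$ for $u\in\mathbb{C}$, so $|p_k/p_n|\le(1+|u|)^{M_k}$ for $k\ge n$; and $k\le M_k$, so $|w|^k\le(1+|w|)^{M_k}$. The $M_k$ are distinct integers, so each series is dominated by a subseries of the exponential series: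
\[
|\Phi|,\ |\Phi_n|\le e^{(1+|u|)(1+|w|)}\ \text{ on }\mathbb{C}^2,\qquad\sum_n|c_nt^n|\le e^{1+|t|}\ \text{ on }\mathbb{C},
\]
with locally uniform convergence. With coordinates $(u,t,x,y,v)$ on $\mathbb{R}^5$, define
\[
\varphi(u,t,w)=\bigl(u,\ t,\ tw,\ t\Phi(u,w),\ t\Psi(u,t,w)\bigr),\qquad X=\varphi([-1,1]^3).
\]

\begin{lemma}\label{lem:subanalytic}
Let $Q\subset\mathbb{R}^k$ be a product of compact intervals, $\gamma\colon\mathbb{R}^k\to\mathbb{R}^n$ real-analytic, and $U\supset\gamma(Q)$ open. Then $\gamma(Q)$ is a compact connected subanalytic subset of $U$. In particular this holds for $X$, and $X$ has pure dimension $3$.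
\end{lemma}

\begin{proof}
The set $\gamma(Q)$ is the continuous image of a compact connected set. For an open ball $V$ with compact closure in $U$, the set $\{(z,q)\in U\times\mathbb{R}^k:z\in V,\ q\in Q,\ z=\gamma(q)\}$ is semianalytic and relatively compact, and it projects onto $\gamma(Q)\cap V$.

Over the open set $\{|u|<1,\ 0<|t|<1,\ |x|<|t|\}$ of $(u,t,x)$-space, $X$ is the graph of the analytic map $\bigl(t\Phi(u,x/t),\,t\Psi(u,t,x/t)\bigr)$. This graph is the image under $\varphi$ of the dense subset $\{|u|<1,\ 0<|t|<1,\ |w|<1\}$ of the cube, so it is dense in $X$.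
\end{proof}

The part of $X$ in $t=0$ is the segment $[-1,1]\times\{0\}$. The analogue of the monomial $t^my$ of the model is the polynomial
\[
L_n(u,t,x,y)=t^ny-\sum_{k<n}c_kp_k(u)\,x^k\,t^{\,n+1-k},
\]
which is homogeneous of degree $n+1$ in $(t,x,y)$. For $x=tw$ and $y=t\Phi$ it equals $t^{n+1}(\Phi-T_n)$, so by \eqref{eq:tail}
\begin{equation}\label{eq:L}
L_n\bigl(u,t,tw,t\Phi(u,w)\bigr)=t^{n+1}p_n(u)\Phi_n(u,w).
\end{equation}
Hence, at the points of $X$ with $u\notin\{a_j\}$,
\[
v=\sum_{n\ge1}c_n\frac{L_n}{p_n}=\frac{ty-t^2}{u-\frac12}+\frac12\cdot\frac{t^2y-t^3-(u-\frac12)xt^2}{(u-\frac12)(u-\frac13)}+\cdots .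
\]
Near $u=a_m$ the terms with $n<m$ are smooth functions on $\mathbb{R}^5$, while the terms with $n\ge m$ have the denominator $(u-a_m)^{N_m}$ and numerators of degree at least $m+1$ in $(t,x,y)$. Up to a smooth correction of $v$, this is the model with $N=N_m$.

\section{Formal relations at the points $a_m$}\label{sec:formal}

Fix $m\ge1$, write $u=a_m+\tau$, and let $R=\mathbb{R}[[\tau]]$. We regard $\Phi$, $\Phi_n$, $T_n$ as elements of $R[[w]]=\mathbb{R}[[\tau,w]]$. The linear independence of the functions $w^ce^{dw}$ is replaced by the following statement. The difficulty is that the coefficients are formal series in $\tau$, which cannot be evaluated at $\tau\ne0$, while at $\tau=0$ the function $\Phi(a_m,w)=T_m(a_m,w)$ is a polynomial. Linear algebra reduces us to coefficients that are polynomials in $u$.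

\begin{lemma}\label{lem:transc}
If $P\in R[W,Y]$ is nonzero, then $P(w,\Phi)\ne0$ in $R[[w]]$.
\end{lemma}

\begin{proof}
Suppose $\sum_{i\le I,\,j\le J}P_{ij}w^i\Phi^j=0$ with $P_{ij}\in R$ not all zero. The coefficients of $\Phi$ as a series in $w$ are polynomials in $u$, so $w^i\Phi^j=\sum_le_{ijl}(u)w^l$ with $e_{ijl}\in\mathbb{R}[u]$, and $\sum_{i,j}P_{ij}e_{ijl}=0$ for all $l$. Consider the matrix with the finitely many rows $(i,j)$, the columns $l\ge0$, and the entries $e_{ijl}$. Its rows are linearly dependent over the field $\mathbb{R}((\tau))$, which contains $\mathbb{R}(u)$ through $u=a_m+\tau$. The rows are dependent over a field exactly when all minors of size equal to the number of rows vanish, and these minors lie in $\mathbb{R}[u]$. So the rows are dependent over $\mathbb{R}(u)$, and after clearing denominators there are $P'_{ij}\in\mathbb{R}[u]$, not all zero, with $\sum_{i,j}P'_{ij}e_{ijl}=0$ for all $l$.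

Choose $u_0\in\mathbb{R}\setminus\{a_j:j\ge1\}$ at which some $P'_{ij}$ is nonzero, and put $A_j(w)=\sum_iP'_{ij}(u_0)w^i$. The entire function $g=\Phi(u_0,\cdot)$ satisfies $\sum_{j\le J'}A_jg^j=0$, where $J'$ is the largest index with $A_{J'}\ne0$. We have $J'\ge1$, since otherwise the equation would read $A_0=0$. For large $|w|$ we have $A_{J'}(w)\ne0$, and dividing the equation by $A_{J'}g^{J'-1}$ at points where $|g|\ge1$ gives $|g|\le1+\sum_{j<J'}|A_j/A_{J'}|$. So $g$ has polynomial growth and is a polynomial by Liouville's theorem. But its Taylor coefficients $c_kp_k(u_0)$ are all nonzero, a contradiction.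
\end{proof}

\begin{lemma}\label{lem:forced}
Let $a=(a_m,0,0,0,0)$, and let $H$ be a $C^\infty$ function near $a$ that vanishes on $X$ near $a$. Then $\partial_u^s\partial_vH(a)=0$ for $0\le s<N_m$.
\end{lemma}

\begin{proof}
Write the Taylor series of $H$ at $a$ as $\sum h_{bcde}(\tau)t^bx^cy^dv^e$ with $h_{bcde}\in R$, and put $h=h_{0001}=\sum_s\partial_u^s\partial_vH(a)\,\tau^s/s!$. We must show that $\tau^{N_m}$ divides $h$.

The point $(a_m,0,0)$ is interior to the cube and is mapped to $a$, so $H\circ\varphi=0$ near it. The Taylor series of a composite of smooth maps is the composite of the Taylor series; hence in $\mathbb{R}[[\tau,w]][[t]]$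
\[
\sum h_{bcde}\;t^{\,b+c+d+e}\,w^c\,\Phi^d\,\Psi^e=0 .
\]
Take the coefficient of $t^{m+1}$, denoted by $[t^{m+1}]$. With $D=b+c+d+e$, only the finitely many terms with $D\le m+1$ contribute, each by $h_{bcde}\,w^c\,\Phi^d\,[t^{m+1-D}]\Psi^e$.
\begin{itemize}
\item If $D=0$, or $D=1$ and $e=0$, then $\Psi^e=1$ and $m+1-D\ge1$, so the contribution is $0$.
\item If $D=e=1$, the contribution is $h\,[t^m]\Psi=h\,c_m\Phi_m$.
\item If $D\ge2$, then $m+1-D\le m-1$, so $[t^{m+1-D}]\Psi^e$ is a real polynomial in $\Phi_1,\dots,\Phi_{m-1}$.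
\end{itemize}
For $n<m$ we have $p_n(a_m)\ne0$, because the $a_j$ are distinct. So $p_n$ is a unit of $R$, and $\Phi_n=(\Phi-T_n)/p_n$ is a polynomial in $w$ and $\Phi$ over $R$. We obtain $c_mh\,\Phi_m+Q(w,\Phi)=0$ for some $Q\in R[W,Y]$. Multiplying by $p_m$ and using \eqref{eq:tail},
\[
c_mh\,\bigl(\Phi-T_m(u,w)\bigr)+p_mQ(w,\Phi)=0 .
\]
By Lemma~\ref{lem:transc}, the polynomial $c_mh\,(Y-T_m(u,W))+p_mQ(W,Y)$ is zero in $R[W,Y]$. Its coefficient of $W^0Y^1$ is $c_mh+p_mQ_{01}$, where $Q_{01}\in R$ is the corresponding coefficient of $Q$. So $p_m$ divides $h$, and $p_m$ is $\tau^{N_m}$ times a unit of $R$.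
\end{proof}

\section{The test functions: proof of Theorem~\ref{thm:estimate}}\label{sec:test}

Fix $p,r,\theta$. Since $p+1$ occurs infinitely often among the $N_j$, we can choose $m$ with
\begin{equation}\label{eq:choice}
N_m=p+1,\qquad m>p+\frac{1-\theta}{\theta}\,r .
\end{equation}
Put $N=N_m$, $a=(a_m,0,0,0,0)$, and use the coordinates $z=(\tau,t,x,y,v)$ centered at $a$, with $\tau=u-a_m$ and Euclidean norm $|z|$. The sequence $(a_j)$ accumulates only at $0\ne a_m$, so there is $\eta\in(0,1)$ with $|a_m-a_j|\ge2\eta$ for all $j\ne m$. Fix $\rho$ with $0<\rho<\eta$. Constants $C$ may depend on $p,r,\theta,m$, but not on the parameters $\varepsilon,\delta$ below.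

The analogue of $\tau^{N-1}v$ is obtained by first removing from $v$ the terms that are smooth at $a$:
\[
f=\tau^p\Bigl(v-\sum_{1\le n<m}c_n\frac{L_n(u,t,x,y)}{p_n(u)}\Bigr).
\]
This function is $C^\infty$ for $|\tau|<2\eta$. The bracket vanishes at $a$, so $f$ vanishes to order $p+1$ at $a$, meaning that all its derivatives of order less than $p+1$ vanish there. The sum does not depend on $v$, so $\partial_u^p\partial_vf(a)=p!$.

\subsection*{Two expressions for $f$ on $X$}
By \eqref{eq:L} and $v=t\Psi$, at a point $\varphi(u,t,w)\in X$ with $|\tau|<\eta$,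
\begin{equation}\label{eq:fonX}
f=\tau^p\sum_{n\ge m}c_nt^{n+1}\Phi_n(u,w).
\end{equation}

\emph{Where $t\ne0$.} The function $\Xi(\tau,t,w)=\sum_{n\ge m}c_nt^{n-m}\Phi_n(a_m+\tau,w)$ is entire by the bounds of Section~\ref{sec:X}. Since $w=x/t$,
\[
f=B:=\tau^pt^{m+1}\,\Xi(\tau,t,x/t)\qquad\text{on }X\cap\{t\ne0,\ |\tau|<\eta\}.
\]

\emph{Where $\tau\ne0$.} For $n\ge m$ let $q_n=p_n/\tau^N=\prod_{j\le n,\,j\ne m}(u-a_j)^{N_j}$. For complex $\tau$ with $|\tau|\le\eta$ each $|u-a_j|$, $j\ne m$, is at least $\eta$, so $|q_n|\ge\eta^{M_n}$. For complex $t,x,y$ of modulus at most $1$ and $|u|\le2$ we have $|L_n|\le1+\sum_k3^{M_k}/M_k!\le1+e^3$. As $\sum_nc_n\eta^{-M_n}\le e^{1/\eta}$, the series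
\[
G=\sum_{n\ge m}c_n\frac{L_n}{q_n}
\]
converges uniformly and is analytic for $|\tau|<\eta$, $|t|,|x|,|y|<1$; this region contains the ball $|z|\le\rho$. Each term vanishes to order $m+1$ at $z=0$, hence so does $G$. By \eqref{eq:L}, $L_n/q_n=\tau^Nt^{n+1}\Phi_n$ on $X$, so \eqref{eq:fonX} and $p-N=-1$ give
\[
f=A:=\tau^{-1}G\qquad\text{on }X\cap\{\tau\ne0,\ |z|<\rho\}.
\]

\subsection*{Symbol classes}
Neither $A$ nor $B$ is smooth near $a$, but each behaves like a homogeneous function on a cone that avoids its singular hyperplane. For an open cone $\Gamma\subset\mathbb{R}^5\setminus\{0\}$ and an integer $\mu$, let $S^\mu(\Gamma)$ be the space of $C^\infty$ functions $g$ on $\Gamma\cap\{|z|<\rho\}$ with $|\partial^\alpha g|\le C_\alpha|z|^{\mu-|\alpha|}$ for all $\alpha$, and let $S^\mu=S^\mu(\mathbb{R}^5\setminus\{0\})$. We use five properties.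
\begin{enumerate}
\item[(S1)] $S^\mu(\Gamma)S^\nu(\Gamma)\subset S^{\mu+\nu}(\Gamma)$ by Leibniz's rule, and $S^\mu(\Gamma)\subset S^\nu(\Gamma)$ for $\mu\ge\nu$ because $\rho<1$.
\item[(S2)] If $g$ is smooth and homogeneous of degree $\mu$ on an open cone containing $\overline{\Gamma}\setminus\{0\}$, then $g\in S^\mu(\Gamma)$: the derivative $\partial^\alpha g$ is homogeneous of degree $\mu-|\alpha|$ and bounded on the compact set $\overline{\Gamma}\cap\{|z|=1\}$.
\item[(S3)] If $g$ is smooth near $\{|z|\le\rho\}$ and vanishes to order $\mu\ge0$ at $0$, then $g\in S^\mu$: use Taylor's formula for $|\alpha|\le\mu$, and $|z|^{\mu-|\alpha|}\ge1$ for $|\alpha|>\mu$.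
\item[(S4)] If $g_1,g_2,g_3\in S^0(\Gamma)$ and $\Theta\in C^\infty(\mathbb{R}^3)$, then $\Theta(g_1,g_2,g_3)\in S^0(\Gamma)$. Indeed $g=(g_1,g_2,g_3)$ is bounded, and by the chain rule $\partial^\alpha\Theta(g)$ is a finite linear combination of products $(\partial^\beta\Theta)(g)\,\partial^{\alpha_1}g_{i_1}\cdots\partial^{\alpha_l}g_{i_l}$ with $\alpha_1+\dots+\alpha_l=\alpha$.
\item[(S5)] If $g\in S^\mu(\Gamma)$ and $\beta\in S^0$ vanishes outside a cone $\Gamma'\subset\Gamma$ that is closed in $\mathbb{R}^5\setminus\{0\}$, then $\beta g$, extended by zero, is in $S^\mu$: it is smooth on $\Gamma$ and zero off $\Gamma'$, and (S1) gives the bounds.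
\end{enumerate}
By (S3), $f\in S^{p+1}$ and $G\in S^{m+1}$.

\subsection*{Gluing}
The two cones must cover $X$. Let $C_1\ge1$ bound $|\Phi|$ and $|\Psi|$ on the cube. On $X$ we have $|x|\le|t|$ and $|y|,|v|\le C_1|t|$, so $|z|\le|\tau|+(2+2C_1)|t|$. With $c=1/(3+2C_1)$ it follows that every $z\in X$ satisfies
\begin{equation}\label{eq:cones}
|\tau|\ge c|z|\qquad\text{or}\qquad|t|\ge c|z| .
\end{equation}
Choose a smooth $\lambda\colon\mathbb{R}\to[0,1]$ with $\lambda=1$ on $[c^2,\infty)$ and $\lambda=0$ on $(-\infty,c^2/4]$, and put $\vartheta(z)=\lambda(\tau^2/|z|^2)$ and $\kappa(z)=\lambda(t^2/|z|^2)$. Both are in $S^0$ by (S2). On $0<|z|<\rho$ define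
\[
F=\vartheta A+(1-\vartheta)\kappa B,
\]
each product being extended by zero.

\begin{lemma}\label{lem:glue}
$F\in S^m$, and $F=f$ on $X\cap\{0<|z|<\rho\}$.
\end{lemma}

\begin{proof}
On $\Gamma_A=\{|\tau|>\frac c4|z|\}$ we have $\tau^{-1}\in S^{-1}(\Gamma_A)$ by (S2), so $A\in S^m(\Gamma_A)$. Since $\vartheta$ vanishes outside $\{|\tau|\ge\frac c2|z|\}$, (S5) gives $\vartheta A\in S^m$. On $\Gamma_B=\{|t|>\frac c4|z|\}$ the functions $\tau$, $t$ and $x/t$ are in $S^0(\Gamma_B)$ by (S2) and (S1). So $\Xi(\tau,t,x/t)\in S^0(\Gamma_B)$ by (S4), and $B\in S^{p+m+1}(\Gamma_B)\subset S^m(\Gamma_B)$. Since $\kappa$ vanishes outside $\{|t|\ge\frac c2|z|\}$, (S5) gives $(1-\vartheta)\kappa B\in S^m$.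

Let $z\in X$ with $0<|z|<\rho$. If $|\tau|\ge c|z|$, then $\vartheta=1$ and $F=A=f$ at $z$. Otherwise $|t|\ge c|z|$ by \eqref{eq:cones}, so $\kappa=1$ and $B=f$. Moreover $\vartheta A=\vartheta f$ at $z$, because $\vartheta(z)\ne0$ implies $\tau\ne0$. Hence $F=\vartheta f+(1-\vartheta)f=f$.
\end{proof}

\subsection*{The three estimates}
For $0<\varepsilon<\rho/2$ put $f_\varepsilon=(\chi_\varepsilon f)|_X$, with $\chi_\varepsilon$ taken in the coordinates $z$.

\emph{Lower bound.} Let $F'\in C_c^\infty(\mathbb{R}^5)$ extend $f_\varepsilon$. Then $H=F'-f$ vanishes on $X\cap\{|z|<\varepsilon\}$. Lemma~\ref{lem:forced} with $s=p<N_m$ gives $\partial_u^p\partial_vF'(a)=\partial_u^p\partial_vf(a)=p!$. Hence $|f_\varepsilon|_{p+1}\ge p!\ge1$.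

\emph{The $r$-norm.} The derivatives of $f$ are bounded on $|z|\le\rho$ and $|\partial^\alpha\chi_\varepsilon|\le C_\alpha\varepsilon^{-|\alpha|}$, so $|f_\varepsilon|_r\le\|\chi_\varepsilon f\|_r\le C\varepsilon^{-r}$.

\emph{The $p$-norm.} We would like to use $\chi_\varepsilon F$, but $F$ need not be smooth at $a$. So we keep $f$ on a much smaller ball, where it costs little in $C^p$ because it vanishes to order $p+1$. For $0<\delta<\varepsilon$ let
\[
F_\delta=\chi_\delta f+(\chi_\varepsilon-\chi_\delta)F .
\]
Since $\chi_\varepsilon-\chi_\delta$ vanishes for $|z|\le\delta$ and for $|z|\ge2\varepsilon$, we have $F_\delta\in C_c^\infty(\mathbb{R}^5)$, and $F_\delta=\chi_\varepsilon f$ on $X$ by Lemma~\ref{lem:glue}. For $\alpha\ne0$ the derivative $\partial^\alpha\chi_\sigma$ is supported in $\sigma\le|z|\le2\sigma$, so $|\partial^\alpha\chi_\sigma|\le C_\alpha|z|^{-|\alpha|}$ with $C_\alpha$ independent of $\sigma$. Leibniz's rule, $f\in S^{p+1}$ and $F\in S^m$ now give, for $|\alpha|\le p$,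
\[
|\partial^\alpha(\chi_\delta f)|\le C|z|^{p+1-|\alpha|},\qquad|\partial^\alpha((\chi_\varepsilon-\chi_\delta)F)|\le C|z|^{m-|\alpha|}.
\]
The first function is supported in $|z|\le2\delta$ and the second in $|z|\le2\varepsilon<1$, and $m>p$. Therefore $|f_\varepsilon|_p\le\|F_\delta\|_p\le C(\delta+\varepsilon^{m-p})$, and $\delta\to0$ gives $|f_\varepsilon|_p\le C\varepsilon^{m-p}$.

Together, $|f_\varepsilon|_p^\theta|f_\varepsilon|_r^{1-\theta}\le C\varepsilon^{\theta(m-p)-(1-\theta)r}$, and the exponent is positive by \eqref{eq:choice}. This proves Theorem~\ref{thm:estimate}. \qed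

\begin{remark}
The two conditions in \eqref{eq:choice} serve opposite ends. The lower bound needs $p<N_m$, and the range $s<N_m$ in Lemma~\ref{lem:forced} cannot be enlarged: $H=\tau f-G$ is smooth near $a$, vanishes on $X$ there, and has $\partial_u^{N}\partial_vH(a)=N!$. The upper bound needs the order $m+1$ of $G$ to be large compared with the order of the pole in $A$ and with $r$. This is why each value of $N_j$ must recur.
\end{remark}

\begin{remark}
If $g\in S^\mu$ with $\mu\ge2$, then $g$ extended by $g(0)=0$ is differentiable at $0$ with derivative $0$, and $\partial_ig\in S^{\mu-1}$ tends to $0$ there. By induction $F$ extends to a $C^{m-1}$ function whose derivatives of order less than $m$ vanish at $a$. So $f|_X$ has a $C^{m-1}$ extension that is flat to this order at $a$, although every $C^\infty$ extension has a nonzero derivative of order $p+1$ at $a$.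
\end{remark}

\section{Failure of splitting for $n\ge5$}\label{sec:conseq}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Suppose $\mathcal{E}(X)$ has property $(\underline{DN})$ with some $p$. Take $k=p+1$ and the corresponding $r,C,\theta$. For the functions of Theorem~\ref{thm:estimate}, the left side of \eqref{eq:DN} is at least $1$ and the right side tends to $0$, a contradiction.

Suppose $\iota\colon\mathcal{E}(X)\to s$ is a linear homeomorphism onto a subspace. In $s$ we have $|x|_q^2\le|x|_0|x|_{2q}$, since $|x_j|^2(1+j)^{2q}=|x_j|\cdot|x_j|(1+j)^{2q}$. By Lemma~\ref{lem:norms} and the continuity of $\iota$ and $\iota^{-1}$, there is $p$ with $|\iota f|_0\le C|f|_p$, and for each $k$ there are $q$ and then $r$ with $|f|_k\le C|\iota f|_q$ and $|\iota f|_{2q}\le C|f|_r$. Hence $|f|_k^2\le C'|f|_p|f|_r$, which is $(\underline{DN})$ with $\theta=\frac12$ and has just been excluded.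
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nosplit}]
The geometric properties of $X$ are in Lemma~\ref{lem:subanalytic}. If $\mathcal{J}(X;U)$ split for some open $U\supset X$, then Proposition~\ref{prop:criterion} with $l=0$ and $Y=Z=X$ would give $(\underline{DN})$ for $\mathcal{E}(X)$, contrary to Theorem~\ref{thm:more}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Since $0\le d-3\le n-5$, we can form
\[
Y_0=X\times[0,1]^{d-3}\times\{0\}\subset\mathbb{R}^5\times\mathbb{R}^{d-3}\times\mathbb{R}^{n-d-2}.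
\]
Then $X\times\{0\}\subset Y_0\subset X\times\mathbb{R}^{n-5}$, so by Proposition~\ref{prop:criterion} and part (b) the ideal $\mathcal{J}(Y_0;V)$ does not split for any open $V\supset Y_0$. Given $U$, choose an affine similarity $\Lambda$ of $\mathbb{R}^n$ that maps the bounded set $Y_0$ into a ball contained in $U$, and put $Y=\Lambda(Y_0)$. Composition with $\Lambda$ is an isomorphism of Fr\'echet spaces $\mathcal{E}(U)\to\mathcal{E}(\Lambda^{-1}U)$ that carries $\mathcal{J}(Y;U)$ onto $\mathcal{J}(Y_0;\Lambda^{-1}U)$, so $\mathcal{J}(Y;U)$ does not split. The set $Y$ is the image of $[-1,1]^3\times[0,1]^{d-3}$ under an analytic map, hence compact, connected and subanalytic by Lemma~\ref{lem:subanalytic}. Let $X'\subset X$ be the dense set of points near which $X$ is a $3$-dimensional analytic submanifold. Near each point of the dense subset $X'\times(0,1)^{d-3}\times\{0\}$, the set $Y_0$ is a $d$-dimensional analytic submanifold. So $Y_0$ and $Y$ have pure dimension $d$.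
\end{proof}

\section{Subanalytic subsets of the line}\label{sec:line}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $X$ be a closed subanalytic subset of an open set $U\subset\mathbb{R}$. The space $\mathcal{E}(U)$ and the ideal $\mathcal{J}(X;U)$ are products over the components of $U$, so we may assume that $U$ is an interval. We extend from each component of $X$ separately and patch with cutoffs.

\emph{The components are locally finite.} This is the only use of subanalyticity, and it is what fails in Example~\ref{ex:lacunary}. We use the standard fact that the connected components of a semianalytic set form a locally finite family in the ambient manifold, so that a relatively compact semianalytic set has finitely many components. Each point of $U$ thus has a neighborhood $V$ such that $X\cap V$ has finitely many components. A component of $X$ that meets $V$ contains one of these, so only finitely many components $X_i$ of $X$ meet $V$. Each $X_i$ is a point or a nondegenerate interval, closed in $U$. Let $\alpha_i=\inf X_i$ and $\beta_i=\sup X_i$;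 call $\alpha_i$ or $\beta_i$ an \emph{endpoint} if it lies in $U$, in which case it lies in $X_i$.

\emph{Cutoffs.} By local finiteness $X\setminus X_i$ is closed in $U$. So there is $\gamma_i>0$ such that $(\beta_i,\beta_i+3\gamma_i]\subset U\setminus X$ if $\beta_i$ is an endpoint, and $[\alpha_i-3\gamma_i,\alpha_i)\subset U\setminus X$ if $\alpha_i$ is one. Let $W_i=U\cap[\alpha_i-\gamma_i,\beta_i+\gamma_i]$. If $X_i$ lies to the left of $X_j$, then $\beta_i$ and $\alpha_j$ lie between points of $X$, so both are endpoints, and $\alpha_j-\beta_i>3\max(\gamma_i,\gamma_j)>\gamma_i+\gamma_j$. Thus the intervals $W_i$ are disjoint. They are locally finite: of those that meet a compact interval $K\subset U$, at most two contain an end of $K$, and the others lie in $K$ together with their $X_i$, so they are finite in number. Choose $\chi_i\in\mathcal{E}(U)$ equal to $1$ near $X_i$ and supported in $W_i$.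

\emph{Extension from one component.} We define continuous linear maps $E_i\colon\mathcal{E}(U)\to\mathcal{E}(U)$ such that $E_iF=F$ on $X_i$ and $E_iF$ depends only on $F|_{X_i}$. If $X_i$ is a point, $E_iF$ is the constant $F|_{X_i}$. Let $X_i$ be a nondegenerate interval and set $E_iF=F$ on $X_i$. If $\beta_i$ is an endpoint, choose $\sigma>0$ with $[\beta_i-\sigma,\beta_i]\subset X_i$ and $\omega\in\mathcal{E}(\mathbb{R})$ with $\omega=0$ on $(-\infty,\beta_i-\sigma]$ and $\omega=1$ on $[\beta_i-\sigma/2,\infty)$. Let $g=\omega F$ on $[\beta_i-\sigma,\beta_i]$ and $g=0$ to the left of this interval. Then $F\mapsto g$ is continuous into $\mathcal{E}((-\infty,\beta_i])$. Let $E$ be Seeley's operator from Section~\ref{sec:intro}, translated to $\beta_i$, and set $E_iF=Eg$ on $U\cap(\beta_i,\infty)$. Since $Eg=F$ on $[\beta_i-\sigma/2,\beta_i]$, the function $E_iF$ equals $Eg$ near $\beta_i$ and is smooth there. If $\alpha_i$ is an endpoint, apply this construction after the reflection $x\mapsto-x$ to define $E_iF$ on $U\cap(-\infty,\alpha_i)$. On each of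 the at most three pieces $E_iF$ coincides with a function that depends continuously on $F$, so $E_i$ is continuous.

\emph{The projection.} Put $\Pi F=F-\sum_i\chi_iE_iF$. On a compact subset of $U$ only finitely many terms, independent of $F$, are nonzero, so $\Pi$ is a continuous linear map of $\mathcal{E}(U)$ to itself. On $X_i$ the sum equals $E_iF=F$, so $\Pi F\in\mathcal{J}(X;U)$. If $F\in\mathcal{J}(X;U)$, then every $E_iF$ is zero and $\Pi F=F$. Hence $\Pi$ is a continuous projection onto $\mathcal{J}(X;U)$.
\end{proof}

\begin{thebibliography}{9}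

\bibitem{DF}
\emph{Differentiable Functions},
\texttt{http://www.kurims.kyoto-u.ac.jp/\allowbreak EMIS/\allowbreak journals/\allowbreak em/\allowbreak docs/\allowbreak boletim/\allowbreak vol112/\allowbreak v11-2-a1-1980.pdf}

\bibitem{Seeley}
Seeley, Proc. AMS \textbf{15} (1964).

\end{thebibliography}
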